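
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Gruenhage's game on Fr\'echet--Urysohn groups\\ with a base of subgroups}


\begin{abstract}
It has been conjectured that every Fr\'echet--Urysohn group whose neutral element has a base of neighborhoods consisting of open subgroups is a $w$-space: the point-picking player has no winning strategy in Gruenhage's game. We show that the conjecture is independent of ZFC. Under $\mathfrak p=\mathfrak c$, in particular under CH, we construct a countable Hausdorff precompact Boolean counterexample, in which even Arhangel'skii's property $\alpha_3$ fails. In a model of Hru\v{s}\'ak and Ramos-Garc\'{\i}a every Fr\'echet--Urysohn group is a $w$-space. We also prove in ZFC that the conjecture holds for groups of character less than $\mathfrak b$ and for the groups $[X]^{<\omega}$ topologized by a filter on $X$.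
\end{abstract}

\section{The question and the answer}

A space $X$ is \emph{Fr\'echet--Urysohn} if, whenever a point $x$ lies in the closure of a set $A\subseteq X$, some sequence of points of $A$ converges to $x$. A \emph{Fr\'echet--Urysohn group} is a topological group (a group with a topology making multiplication and inversion continuous) whose underlying space is Fr\'echet--Urysohn; no separation axiom is assumed.

For a point $x$ of a space $X$, \emph{Gruenhage's game} $G(x,X)$ is played by O and P as follows. At move $n\in\omega$, player O chooses an open neighborhood $U_n$ of $x$, and then P chooses a point $x_n\in U_n$. Player O wins if $(x_n)_{n\in\omega}$ converges to $x$; otherwise P wins. The space $X$ is a \emph{$w$-space} if for no $x\in X$ does P have a winning strategy in $G(x,X)$. A strategy for P is a function $\sigma$ that assigns to each nonempty finite sequence $(U_0,\dots,U_n)$ of open neighborhoods of $x$ a point $\sigma(U_0,\dots,U_n)\in U_n$.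

If $x$ has a countable base, O wins by playing a decreasing one. Being a $w$-space is thus a weak form of first countability. A Fr\'echet--Urysohn space need not have it. The sequential fan consists of a point $\infty$ and isolated points $s_{n,k}$ $(n,k\in\omega)$, where a set containing $\infty$ is open if and only if, for each $n$, it contains $s_{n,k}$ for all but finitely many $k$. If $\infty$ is in the closure of $A\not\ni\infty$, then $A$ meets some row $\{s_{n,k}:k\in\omega\}$ in an infinite set, since otherwise the complement of $A$ would be a neighborhood of $\infty$; so the fan is Fr\'echet--Urysohn. But P wins by playing in row $n$ at move $n$, because the complement of any set $\{s_{n,k_n}:n\in\omega\}$ is a neighborhood of $\infty$.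

The fan shows what P needs: countably many sequences, all converging to $x$, from which points cannot be picked coherently. Two of Arhangel'skii's properties measure this. Say that a countably infinite set $S$ \emph{converges} to $x$ if every neighborhood of $x$ contains all but finitely many points of $S$, and that a sequence meets $S$ (in an infinite set) if its set of terms does. A space has property $\alpha_4$ (respectively $\alpha_3$) if for every point $x$ and all countably infinite sets $S_i$ $(i\in\omega)$ converging to $x$ there is a sequence converging to $x$ which meets infinitely many $S_i$ (respectively, meets infinitely many $S_i$ in infinite sets). The fan fails even $\alpha_4$: a sequence meeting infinitely many rows has infinitely many terms, one from each of these rows, outside some neighborhood of $\infty$. A Fr\'echet--Urysohn group cannot fail in this way, since it always has $\alpha_4$ \cite{Nyikos}; we give a short proof for Hausdorff groups in Section~\ref{sec:group}. One may hope that, with enough algebra in the topology, the group operation makes it possible to select from all the sequences at once. The following is Conjecture~9.4 of \cite{source}.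

\medskip
\noindent\textbf{Conjecture.} \emph{Each Fr\'echet--Urysohn group having a base of open neighborhoods of its neutral element consisting of subgroups is a $w$-space.}
\medskip

We show that it can be neither proved nor refuted in ZFC (assuming that ZFC is consistent). Recall that $\mathfrak p$ is the least size of a family of subsets of $\omega$ such that every finite subfamily has infinite intersection, but no infinite set is contained, modulo finite sets, in all members of the family. One has $\omega_1\le\mathfrak p\le\mathfrak c$, so CH implies $\mathfrak p=\mathfrak c$. Martin's Axiom implies it too. A group is \emph{Boolean} if $g^2=e$ for all $g$, that is, if it is a vector space over the two-element field $\mathbb F_2$.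

\begin{theorem}\label{thm:counter}
Assume $\mathfrak p=\mathfrak c$. There is a countable Hausdorff Fr\'echet--Urysohn Boolean topological group $G$ with a base at $0$ of open subgroups of finite index (so $G$ is precompact), and there are infinite sets $E_i=\{e_{i,k}:k\in\omega\}$, enumerated without repetition, with $e_{i,k}\to_k0$ for each $i\in\omega$, such that no sequence converging to $0$ meets infinitely many $E_i$ in infinite sets. Thus $\alpha_3$ fails. Consequently P has a winning strategy in $G(0,G)$, and $G$ is not a $w$-space.
\end{theorem}

Since every Fr\'echet--Urysohn group has $\alpha_4$, the failure of $\alpha_3$ is best possible in this scale.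

\begin{theorem}\label{thm:consistent}
It is relatively consistent with ZFC that every Fr\'echet--Urysohn group is a $w$-space.
\end{theorem}

The third theorem is proved in ZFC. Part (a) replaces the game by a selection principle; parts (b) and (c) limit where counterexamples can be found. The cardinal $\mathfrak b$ is the least size of a family $\mathcal H\subseteq\omega^\omega$ that is unbounded, which means that no single $g\in\omega^\omega$ satisfies, for every $h\in\mathcal H$, $h(n)\le g(n)$ for all but finitely many $n$. The \emph{character} of a space is the least $\kappa$ such that every point has a base of size at most $\kappa$.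

\begin{theorem}\label{thm:zfc}
\begin{enumerate}
\item[(a)] A Fr\'echet--Urysohn space $Z$ is a $w$-space if and only if for every $x\in Z$ and all sequences $(s_{n,k})_{k\in\omega}$ converging to $x$ $(n\in\omega)$ there are $k_n\in\omega$ with $s_{n,k_n}\to_nx$. A Fr\'echet--Urysohn group is a $w$-space if and only if all its countable subgroups are.
\item[(b)] A Fr\'echet--Urysohn space of character less than $\mathfrak b$ is a $w$-space.
\item[(c)] Let $\mathcal F$ be a filter on a set $X$ with $\bigcap\mathcal F=\emptyset$, and let the Boolean group $([X]^{<\omega},\triangle)$ of finite subsets of $X$ have the base $\{[F]^{<\omega}:F\in\mathcal F\}$ at $\emptyset$. If this group is Fr\'echet--Urysohn, then it is a $w$-space.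
\end{enumerate}
\end{theorem}

The sets $[F]^{<\omega}$ are subgroups, so (c) says that the conjecture holds in ZFC for topologies of this coordinate type.

Sections~\ref{sec:selection} and \ref{sec:consistent} prove Theorems~\ref{thm:zfc} and \ref{thm:consistent}. The rest of the paper proves Theorem~\ref{thm:counter}. Section~\ref{sec:plan} presents the main idea, an invariant called tightness, on the first step of the construction.

\section{The game as a selection principle}\label{sec:selection}

\subsection{The tree of a strategy}

A strategy of P depends on O's moves, of which there may be uncountably many at each stage. In a Fr\'echet--Urysohn space countably many of them suffice.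

Let $Z$ be Fr\'echet--Urysohn and let $\sigma$ be a strategy of P in $G(x,Z)$. By recursion on $t\in\omega^{<\omega}$ we define finite sequences $s_t$ of open neighborhoods of $x$, starting with the empty sequence $s_\emptyset$. Given $s_t$, the point $x$ lies in the closure of
\[
\{\sigma(s_t{}^\frown W):W\text{ an open neighborhood of }x\},
\]
because $\sigma(s_t{}^\frown W)\in W$. Hence there are $W_{t,k}$ $(k\in\omega)$ such that the points $x_{t^\frown k}:=\sigma(s_t{}^\frown W_{t,k})$ converge to $x$ as $k\to\infty$. Put $s_{t^\frown k}=s_t{}^\frown W_{t,k}$. For each $z\in\omega^\omega$, the sequence $(x_{z|(n+1)})_{n\in\omega}$ consists of P's answers in a play according to $\sigma$. Thus, \emph{if $\sigma$ is winning, $(x_{z|(n+1)})_{n\in\omega}$ does not converge to $x$ for any $z\in\omega^\omega$.}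

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(a)]
\emph{First equivalence.} If the selection property fails at $x$ for the sequences $(s_{n,k})_k$, then P wins $G(x,Z)$ by playing at move $n$ some $s_{n,k}$ in O's set. Conversely, assume the selection property and suppose that P has a winning strategy in $G(x,Z)$. Let $(x_t)$ be its tree. Apply the selection property to the countably many sequences $(x_{t^\frown k})_k$, $t\in\omega^{<\omega}$. This gives $g:\omega^{<\omega}\to\omega$ such that each neighborhood of $x$ contains $x_{t^\frown g(t)}$ for all but finitely many $t$. Define $z\in\omega^\omega$ by $z(n)=g(z|n)$. The nodes $z|n$ are distinct, so $x_{z|(n+1)}=x_{(z|n)^\frown g(z|n)}\to x$, a contradiction.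

\emph{Second equivalence.} A subspace $H$ of a $w$-space $Z$ is a $w$-space, because a winning strategy of P in $G(x,H)$ gives one in $G(x,Z)$: answer $U$ as $U\cap H$ is answered. Conversely, suppose that a Fr\'echet--Urysohn group is not a $w$-space. By the first equivalence and homogeneity, the selection property fails at the neutral element $e$ for some sequences $(s_{n,k})_k$. It then fails in the countable subgroup generated by all $s_{n,k}$. This subgroup is Fr\'echet--Urysohn, as every subspace of a Fr\'echet--Urysohn space is, so by the first equivalence it is not a $w$-space.
\end{proof}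

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(b)]
Let $\mathcal B$ be a base at $x$ with $|\mathcal B|<\mathfrak b$, and let $s_{n,k}\to_kx$ for all $n$. For $U\in\mathcal B$ let $f_U(n)$ be such that $s_{n,k}\in U$ for all $k\ge f_U(n)$. As $|\mathcal B|<\mathfrak b$, some $g\in\omega^\omega$ satisfies, for every $U\in\mathcal B$, $g(n)\ge f_U(n)$ for all but finitely many $n$. So $s_{n,g(n)}\to x$, and (a) applies.
\end{proof}

For P to win, it also suffices that $\alpha_3$ fails.

\begin{proposition}\label{prop:alpha3}
Let $S_i=\{s_{i,k}:k\in\omega\}$ $(i\in\omega)$ be countably infinite sets converging to a point $x\in X$, each enumerated without repetition. If no sequence converging to $x$ meets infinitely many $S_i$ in infinite sets, then P has a winning strategy in $G(x,X)$. In particular, every $w$-space has $\alpha_3$.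
\end{proposition}

\begin{proof}
Fix $a:\omega\to\omega$ taking each value infinitely often. At move $n$, given O's set $O_n$, let P play $s_{a(n),k}$ with the least $k\ge n$ such that $s_{a(n),k}\in O_n$. The set of P's moves meets every $S_i$ in an infinite set, since $a(n)=i$ for infinitely many $n$ and the second index is at least $n$. So P's moves do not converge to $x$.
\end{proof}

\subsection{What the group operation gives, and where it stops}\label{sec:group}

Let us see why a Hausdorff Fr\'echet--Urysohn group has $\alpha_4$. By homogeneity, let $S_n=\{s_{n,k}:k\in\omega\}$ be infinite sets converging to $e$, enumerated without repetition; removing at most one point from each, we may assume $e\notin S_n$. Let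
\[
A=\{s_{0,m}\,s_{m,k}:\ m\ge1,\ k\in\omega,\ s_{m,k}\ne s_{0,m}^{-1}\}.
\]
Then $e\in\overline A$: given a neighborhood $W$ of $e$, take a neighborhood $V$ of $e$ with $VV\subseteq W$, then $m\ge 1$ with $s_{0,m}\in V$, and then a large $k$. So there are $a_j=s_{0,m_j}s_{m_j,k_j}\in A$ converging to $e$, written with $s_{m_j,k_j}\ne s_{0,m_j}^{-1}$. No value $m$ is taken by $m_j$ infinitely often. Otherwise, along the corresponding $j$, $s_{m,k_j}\to s_{0,m}^{-1}\neq e$. If $k_j$ takes infinitely many values here, a subsequence converges to $e$, which is impossible; if not, some $k$ is repeated infinitely often and $s_{m,k}=s_{0,m}^{-1}$, which was excluded. Hence $m_j\to\infty$, so $s_{0,m_j}\to e$ and $s_{m_j,k_j}=s_{0,m_j}^{-1}a_j\to e$. The last sequence meets infinitely many $S_m$.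

To select a point from \emph{every} $S_i$, one is tempted to let longer and longer products $s_{0,m}s_{0,k_0}s_{1,k_1}\cdots s_{m,k_m}$ converge to $e$. The obstacle is that a product can be close to $e$ because its factors compensate each other, although the factors are not close to $e$. A base of subgroups does not exclude this. In the groups of Theorem~\ref{thm:zfc}(c) we can replace sums by unions, where no compensation is possible, and the argument works.

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(c)]
By (a) and homogeneity it suffices to consider sequences $s_{n,k}\to_k\emptyset$ $(n\in\omega)$ and to find a selection converging to $\emptyset$. For those $n$ for which infinitely many $s_{n,k}$ are empty, select $\emptyset$. If only finitely many $n$ remain, any choice for them will do. Otherwise re-index the remaining $n$ by $\omega$ and omit, for each of them, the finitely many empty terms. So we may assume that all $s_{n,k}$ are nonempty. Let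
\[
A=\Bigl\{s_{0,m}\cup\bigcup_{i\le m}s_{i,k_i}:\ m\in\omega,\ (k_0,\dots,k_m)\in\omega^{m+1}\Bigr\}.
\]
Then $\emptyset\in\overline A$: given $F\in\mathcal F$, choose $m$ with $s_{0,m}\subseteq F$, and then $k_i$ with $s_{i,k_i}\subseteq F$ for $i\le m$. So there are
\[
a_j=s_{0,m_j}\cup\bigcup_{i\le m_j}s_{i,k_i^j}\in A,\qquad a_j\to\emptyset .
\]
Fix $m$, and choose $y\in s_{0,m}$ and, by $\bigcap\mathcal F=\emptyset$, a set $F\in\mathcal F$ with $y\notin F$. Since $a_j\subseteq F$ for all but finitely many $j$, we have $m_j=m$ for only finitely many $j$. Hence $m_j\to\infty$, and we may choose $j(0)<j(1)<\cdots$ with $m_{j(i)}\ge i$. Then $s_{i,k_i^{j(i)}}\subseteq a_{j(i)}$. So for every $F\in\mathcal F$ we have $s_{i,k_i^{j(i)}}\subseteq F$ for all but finitely many $i$, which means that this selection converges to $\emptyset$.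
\end{proof}

\section{A model in which the conjecture holds}\label{sec:consistent}

\begin{proof}[Proof of Theorem~\ref{thm:consistent}]
Hru\v{s}\'ak and Ramos-Garc\'{\i}a \cite{HRG} proved that it is consistent with ZFC that every separable Hausdorff Fr\'echet--Urysohn group is metrizable. Work in such a model. Subgroups of Fr\'echet--Urysohn groups are Fr\'echet--Urysohn, so by Theorem~\ref{thm:zfc}(a) it suffices to show that every countable Fr\'echet--Urysohn group $H$ is a $w$-space. The result of \cite{HRG} concerns Hausdorff groups, so we pass to a quotient.

Let $N$ be the closure of $\{e\}$ in $H$, a closed normal subgroup. Every open neighborhood $W$ of $e$ contains $N$: if $u\in N$, then $u^{-1}\in N$, so the neighborhood $u^{-1}W$ of $u^{-1}$ contains $e$, that is, $u\in W$. Translating, we see that every open subset of $H$ is a union of cosets of $N$. So the open subsets of $H$ are exactly the preimages of the open subsets of $H/N$ under the quotient map $q$. If $q(x)\in\overline B$ for some $B\subseteq H/N$, then $x\in\overline{q^{-1}(B)}$, and a sequence in $q^{-1}(B)$ converging to $x$ is mapped to one in $B$ converging to $q(x)$. Thus $H/N$ is a countable Fr\'echet--Urysohn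 group, Hausdorff because $N$ is closed. By the choice of the model it is metrizable. Preimages under $q$ of a countable base at the identity of $H/N$ form a countable base at $e$ in $H$. By homogeneity every point of $H$ has a countable base, so O has a winning strategy in each game $G(x,H)$, and $H$ is a $w$-space.
\end{proof}

As CH is consistent relative to ZFC, Theorems~\ref{thm:counter} and \ref{thm:consistent} together show that the conjecture is independent of ZFC.

\section{The counterexample: setting and main idea}\label{sec:plan}

\subsection{The group and its approximations}

We write $\langle Y\rangle$ for the linear span of $Y$ over $\mathbb F_2$. Let $G=\bigoplus_{\omega\times\omega}\mathbb F_2$ with standard basis $(e_{i,k})_{i,k\in\omega}$, and let $\widehat G=\mathbb F_2^{\omega\times\omega}\supset G$, a compact group. Put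
\[
E_i=\{e_{i,k}:k\in\omega\},\quad I_n=\{(i,k):i+k<n\},\quad
\widehat U_n=\{x\in\widehat G:x|_{I_n}=0\},\quad U_n=\widehat U_n\cap G .
\]
We call $E_i$ the $i$-th \emph{row}. The subspaces $U_n$ decrease, $U_0=G$, each $G/U_n$ is finite, and $\bigcap_nU_n=\{0\}$. Let $\tau_0$ be the topology on $G$ inherited from $\widehat G$; it has the base $\{U_n:n\in\omega\}$ at $0$. It is metrizable and of no use as it stands, since in $\tau_0$ the whole set $\bigcup_iE_i$ converges to $0$. We shall refine it.

A subspace $V$ of $G$ \emph{absorbs} a set $C$ if $C\setminus V$ is finite. An infinite set $C\subset G$ is \emph{null} if every $U_n$ absorbs $C$, that is, if $C$ converges to $0$ in $\tau_0$. Each $E_i$ is null.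

By recursion we shall build a growing family $\mathcal U$ of subspaces, the future neighborhoods of $0$, and a growing family $\mathcal C\supset\{E_i:i\in\omega\}$ of null sets, the sets promised to converge to $0$, so that every $U\in\mathcal U$ absorbs every $C\in\mathcal C$. There are two kinds of tasks.
\begin{itemize}
\item \emph{Killing.} If $A$ meets infinitely many $E_i$ in infinite sets, then $A$ must not converge to $0$. We add to $\mathcal U$ the kernel of a functional $\chi:G\to\mathbb F_2$ with $\chi=1$ at infinitely many points of $A$. The promises demand that $\ker\chi$ absorb every $C\in\mathcal C$.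
\item \emph{Selection.} If $0\notin B$ and $B$ meets every $U\in\mathcal U$, then some sequence in $B$ must converge to $0$ in the final topology. If necessary, we add to $\mathcal C$ a null set $C^*\subset B$ absorbed by all $U\in\mathcal U$.
\end{itemize}
The promises made in selection could make killing impossible. The heart of the proof is an invariant of $\mathcal C$ that rules this out and can be preserved.

\subsection{The first step by hand}

\begin{example}\label{ex:first}
Let $\mathcal C=\{E_i:i\in\omega\}$, fix a bijection $h:(\omega\setminus\{0\})\times\omega\to\omega$, and let
\[
B=\{c_{i,k}:i\ge1,\ k\in\omega\},\qquad c_{i,k}=e_{0,h(i,k)}+e_{i,k}.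
\]
All of $B$ is null, since $c_{i,k}\in U_n$ as soon as $h(i,k)\ge n$ and $i+k\ge n$. But to promise that $B$ converges to $0$ is fatal. A subspace absorbing $B$ and $E_0$ contains $c_{i,k}+e_{0,h(i,k)}=e_{i,k}$ for all but finitely many pairs $(i,k)$ with $i\ge1$, so the set $\bigcup_{i\ge1}E_i$ could no longer be killed. The danger shows itself in infinite linear relations: for each $i\ge1$,
\begin{equation}\label{eq:relation}
\sum_{k\in\omega}\bigl(c_{i,k}+e_{0,h(i,k)}+e_{i,k}\bigr)=0
\end{equation}
is a relation in $\widehat G$ among infinitely many members of $B$, $E_0$ and $E_i$.

Now let us promise only $C^*=\{c_{i,0}:i\ge1\}$. Suppose that a sum, in $\widehat G$, of distinct elements of $C^*$ and distinct elements of $E_0\cup\dots\cup E_r$ lies in $G$. For $i>r$ its coordinate at $(i,0)$ is $1$ exactly when $c_{i,0}$ is a summand. So there are only finitely many summands from $C^*$, and hence only finitely many from $E_0\cup\dots\cup E_r$. There are no infinite relations, and killing is still possible: if $A$ meets infinitely many $E_i$ in infinite sets, pick infinitely many rows $1\le i_1<i_2<\cdots$ and points $e_{i_j,k_j}\in A$ with $k_j\ge1$, and let $\chi$ be $1$ at these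 basis vectors and $0$ at all others. Then $\ker\chi$ contains $C^*$ and $E_0$ and all but at most one point of each other row.
\end{example}

\subsection{Tight families}

We now say precisely what was checked in the example. For a finite set $\mathcal D$ of null sets let $\bigsqcup\mathcal D=\{(C,c):c\in C\in\mathcal D\}$ be their disjoint union, identify $\mathbb F_2^{\bigsqcup\mathcal D}$ with the set of all subsets $S\subseteq\bigsqcup\mathcal D$, and define
\[
\varphi_{\mathcal D}:\mathbb F_2^{\bigsqcup\mathcal D}\to\widehat G,\qquad
\varphi_{\mathcal D}(S)=\sum_{(C,c)\in S}c .
\]
Since the members of $\mathcal D$ are null, at a given coordinate $c$ is nonzero for only finitely many $(C,c)\in\bigsqcup\mathcal D$. Hence $\varphi_{\mathcal D}$ is a well-defined continuous homomorphism. Its image $K_{\mathcal D}$ is compact, and $K_\emptyset=\{0\}$.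

\begin{definition}
A finite set $\mathcal D$ of null sets is \emph{tight} if $\varphi_{\mathcal D}(S)\in G$ implies that $S$ is finite. Subsets of a finite tight set are then tight. An arbitrary family of null sets is \emph{tight} if all its finite subsets are.
\end{definition}

The family $\{E_i:i\in\omega\}$ is tight, because there $\varphi_{\mathcal D}(S)$ is the indicator function of a set of the same size as $S$. In Example~\ref{ex:first}, $\{E_i:i\in\omega\}\cup\{C^*\}$ is tight, while \eqref{eq:relation} shows that $\{E_0,E_i,B\}$ is not.

Why do we forbid infinite sums with value in $G$, and not only those with value $0$? Let $C=\{e_{0,k}+e_{0,k+1}:k\in\omega\}$. No nonempty set of elements of $C$ has sum $0$, but the sum of all of them is $e_{0,0}$. So $e_{0,0}\notin\langle C\rangle$ is a $\tau_0$-limit of elements of $\langle C\rangle$, and a $\tau_0$-continuous functional vanishing on $C$ must vanish at $e_{0,0}$. Killing functionals will be built from $\tau_0$-continuous pieces, and for this we need spans to be $\tau_0$-closed. Tightness guarantees this.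

\begin{lemma}\label{lem:tight}
Let $\mathcal D$ be finite and tight, and let $F\subset G$ be a finite subspace.
\begin{enumerate}
\item[(1)] $(K_{\mathcal D}+F)\cap G=\langle\bigcup\mathcal D\rangle+F$, and this subspace is $\tau_0$-closed. For every finite $N\subset G$, the subspace $\langle\bigcup\mathcal D\setminus N\rangle$ is $\tau_0$-closed.
\item[(2)] $\ker\varphi_{\mathcal D}$ is finite.
\item[(3)] If $E\notin\mathcal D$ is a null set and $\mathcal D\cup\{E\}$ is tight, then $E\cap(\langle\bigcup\mathcal D\rangle+F)$ is finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $\varphi_{\mathcal D}(S)+f\in G$ with $f\in F$, then $\varphi_{\mathcal D}(S)\in G$, so $S$ is finite and $\varphi_{\mathcal D}(S)\in\langle\bigcup\mathcal D\rangle$. The other inclusion holds because finite sums of elements of $\bigcup\mathcal D$ are values of $\varphi_{\mathcal D}$. As $K_{\mathcal D}+F$ is compact, its trace on $G$ is $\tau_0$-closed. For the last statement, let $K$ be the image under $\varphi_{\mathcal D}$ of the compact set of all $S\subseteq\bigsqcup\mathcal D$ such that $c\notin N$ for all $(C,c)\in S$. Again $\varphi_{\mathcal D}(S)\in G$ only for finite $S$, so $K\cap G=\langle\bigcup\mathcal D\setminus N\rangle$.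

(2) The kernel is a closed subgroup of a compact group. By tightness, it is contained in the countable set of finite subsets of $\bigsqcup\mathcal D$. By the Baire category theorem a nonempty countable compact Hausdorff space has an isolated point. A topological group with an isolated point is discrete, and a discrete compact space is finite.

(3) Otherwise, since $F$ is finite, there are $f\in F$ and infinitely many $e\in E$ with $e+f\in\langle\bigcup\mathcal D\rangle$. Fix one of them, $e_*$. For each other such $e$ we have $e+e_*=(e+f)+(e_*+f)\in\langle\bigcup\mathcal D\rangle$, so $e+e_*=\varphi_{\mathcal D}(S_e)$ for some finite $S_e\subset\bigsqcup\mathcal D$. The sets $S_e\cup\{(E,e),(E,e_*)\}$ are infinitely many distinct elements of $\ker\varphi_{\mathcal D\cup\{E\}}$, contradicting (2).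
\end{proof}

Part (3) is the reason why tight promises cannot destroy the rows: finitely many of the promised sets and finitely many vectors together generate only finitely many points of any further row.

\subsection{Bell's theorem}

Both tasks will be carried out by generic constructions. By a poset we mean a set with a reflexive and transitive relation $\le$; antisymmetry plays no role, since one may identify $p$ and $q$ whenever $p\le q\le p$. A poset is \emph{$\sigma$-centered} if it is a countable union of sets in each of which any finitely many elements have a common lower bound in the poset. A set $D$ is \emph{dense} if every element of the poset has a lower bound in $D$. A \emph{filter} is a nonempty upward closed set in which any two elements have a common lower bound belonging to the set. We read $q\le p$ as ``$q$ extends $p$.''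

\begin{theorem}[Bell \cite{Bell}]\label{thm:bell}
If $\mathbb P$ is a $\sigma$-centered poset and $\mathcal E$ is a family of fewer than $\mathfrak p$ dense subsets of $\mathbb P$, then some filter on $\mathbb P$ meets every member of $\mathcal E$.
\end{theorem}

For countable $\mathcal E=\{D_0,D_1,\dots\}$ this is the elementary Rasiowa--Sikorski lemma, valid in every nonempty poset: choose $p_0\ge p_1\ge\cdots$ with $p_n\in D_n$ and take the filter $\{p:p\ge p_n\text{ for some }n\}$. Under CH nothing more is needed below.

As a first illustration we derive $\mathfrak p\le\mathfrak b$. Let $\mathcal H\subset\omega^\omega$ have size less than $\mathfrak p$. Conditions are pairs $(s,T)$ with $s\in\omega^{<\omega}$ and $T\subset\mathcal H$ finite; $(s',T')\le(s,T)$ if $s'$ end-extends $s$, $T'\supset T$, and $s'(n)\ge f(n)$ for all $f\in T$ and all $n$ in the domain of $s'$ but not of $s$. Finitely many conditions with the same $s$ have a common extension, and the sets $\{(s,T):f\in T\}$ $(f\in\mathcal H)$ and $\{(s,T):|s|\ge n\}$ $(n\in\omega)$ are dense. The union of the first coordinates of the members of a filter meeting them is a function that dominates every $f\in\mathcal H$ modulo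 finite sets. So no family of size less than $\mathfrak p$ is unbounded, that is, $\mathfrak p\le\mathfrak b$.

\section{Killing}\label{sec:kill}

The hypothesis of the next lemma says that $A$ is not essentially contained in what finitely many promises generate.

\begin{lemma}\label{lem:kill}
Let $\mathcal C$ be a tight family with $|\mathcal C|<\mathfrak p$. Let $A\subset G$ be such that $A\setminus(\langle\bigcup\mathcal D\rangle+F)$ is infinite for every finite $\mathcal D\subset\mathcal C$ and every finite subspace $F\subset G$. Then there is a linear functional $\chi:G\to\mathbb F_2$ such that $\ker\chi$ absorbs every $C\in\mathcal C$ and $\chi(a)=1$ for infinitely many $a\in A$.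
\end{lemma}

\begin{proof}
We approximate $\chi$ by $\tau_0$-continuous functionals. Let $\Gamma$ be the set of linear functionals on $G$ vanishing on some $U_n$; it is countable because the quotients $G/U_n$ are finite. A condition is a triple $p=(\chi_p,X_p,\mathcal D_p)$ with $\chi_p\in\Gamma$, $X_p\subset G$ finite, $\mathcal D_p\subset\mathcal C$ finite, and
\[
\chi_p(c)=0\quad\text{for all }c\in\textstyle\bigcup\mathcal D_p\setminus X_p .
\]
The condition fixes the values of $\chi$ on $X_p$ and promises that $\chi$ vanishes on $\bigcup\mathcal D_p\setminus X_p$. Accordingly, $q\le p$ if $X_p\subset X_q$, $\mathcal D_p\subset\mathcal D_q$, $\chi_q|_{X_p}=\chi_p|_{X_p}$, and $\chi_q(c)=0$ for all $c\in\bigcup\mathcal D_p\setminus X_p$.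

\emph{The conditions form a $\sigma$-centered poset.} Reflexivity is the displayed requirement. For transitivity, let $r\le q\le p$ and $c\in\bigcup\mathcal D_p\setminus X_p$. If $c\in X_q$, then $\chi_r(c)=\chi_q(c)=0$. If $c\notin X_q$, then $c\in\bigcup\mathcal D_q\setminus X_q$, and $\chi_r(c)=0$ because $r\le q$. The other clauses are immediate. Finitely many conditions $(\chi,X,\mathcal D_i)$ with the same $(\chi,X)$ have the common extension $(\chi,X,\bigcup_i\mathcal D_i)$, and there are countably many pairs $(\chi,X)$.

\emph{Dense sets.} The following sets are dense.
\begin{itemize}
\item $\{p:C\in\mathcal D_p\}$, for $C\in\mathcal C$. Extend $p$ to $(\chi_p,\,X_p\cup\{c\in C:\chi_p(c)=1\},\,\mathcal D_p\cup\{C\})$. The set added to $X_p$ is finite, because $C$ is null and $\chi_p$ vanishes on some $U_n$.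
\item $\{p:g\in X_p\}$, for $g\in G$. Add $g$ to $X_p$.
\item $\{p:\text{there is }a\in X_p\cap A\setminus N\text{ with }\chi_p(a)=1\}$, for finite $N\subset G$. Given $p$, put $L=\langle\bigcup\mathcal D_p\rangle+\langle X_p\rangle$. By hypothesis there is $a\in A\setminus N$ with $a\notin L$. Here tightness is used: $L$ is $\tau_0$-closed by Lemma~\ref{lem:tight}(1), so $a\notin L+U_n$ for some $n$, and there is a functional $\rho$ vanishing on $L+U_n$ with $\rho(a)=1$. Thus $\rho\in\Gamma$. Let $\chi'=\chi_p$ if $\chi_p(a)=1$, and $\chi'=\chi_p+\rho$ otherwise. Then $\chi'(a)=1$, and $\chi'=\chi_p$ on $X_p\cup\bigcup\mathcal D_p$. So $(\chi',X_p\cup\{a\},\mathcal D_p)$ is a condition extending $p$.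
\end{itemize}

These are at most $|\mathcal C|+\omega<\mathfrak p$ dense sets. Let $\Phi$ be a filter meeting all of them, and put $\chi(g)=\chi_p(g)$ for any $p\in\Phi$ with $g\in X_p$. This is well defined, since any two members of $\Phi$ have a common extension in $\Phi$. It is linear, since for $g,g'\in G$ some $p\in\Phi$ has $g,g',g+g'\in X_p$. For $C\in\mathcal C$ choose $p\in\Phi$ with $C\in\mathcal D_p$. If $c\in C\setminus X_p$, there is $r\in\Phi$ with $r\le p$ and $c\in X_r$, so $\chi(c)=\chi_r(c)=0$. Thus $\ker\chi$ absorbs $C$. By the third kind of dense sets, $\chi=1$ at infinitely many points of $A$.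
\end{proof}

\section{Selection}\label{sec:select}

\begin{lemma}\label{lem:select}
Let $\mathcal C$ be a tight family, and let $\mathcal U$ be a family of subspaces of $G$, closed under finite intersections, containing all $U_n$, each member of which absorbs every $C\in\mathcal C$. Assume $|\mathcal C|,|\mathcal U|<\mathfrak p$. Suppose that $B\subset G\setminus\{0\}$ meets every $U\in\mathcal U$. Then one of the following holds.
\begin{enumerate}
\item[(a)] There is a sequence in $B$ which is eventually in each subspace $V$ that absorbs all $C\in\mathcal C$.
\item[(b)] There is a null set $C^*\subset B$, absorbed by every $U\in\mathcal U$, such that $\mathcal C\cup\{C^*\}$ is tight.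
\end{enumerate}
\end{lemma}

In case (a) the existing promises already provide a convergent sequence in $B$; in Example~\ref{ex:first}, $c_{1,k}\to_k0$ because $E_0$ and $E_1$ converge. Case (b) covers the rest. The elements of $C^*$ must then be chosen so sparsely that an infinite sum of them never falls into $G$, even after adding an element of some $K_{\mathcal D}$.

\begin{proof}
Suppose first that there is a finite $\mathcal D\subset\mathcal C$ with $B\cap\langle\bigcup\mathcal D\setminus N\rangle\ne\emptyset$ for all finite $N\subset G$. Since $0\notin B$, $\mathcal D\ne\emptyset$. Enumerate $\bigcup\mathcal D=\{d_i:i\in\omega\}$ without repetition and choose $b_j\in B\cap\langle d_i:i\ge j\rangle$. A subspace $V$ absorbing all $C\in\mathcal D$ contains $d_i$ for all but finitely many $i$, hence $b_j$ for all but finitely many $j$. So (a) holds.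

From now on assume that
\begin{equation}\label{eq:star}
\text{for every finite }\mathcal D\subset\mathcal C\text{ there is a finite }N\subset G\text{ with }B\cap\langle\textstyle\bigcup\mathcal D\setminus N\rangle=\emptyset .
\end{equation}

\emph{Claim. For every finite $\mathcal D\subset\mathcal C$, finite subspace $F\subset G$ and $U\in\mathcal U$, we have $B\cap U\not\subset L:=\langle\bigcup\mathcal D\rangle+F$.}

Take $N$ from \eqref{eq:star} and let $T=\langle\bigcup\mathcal D\setminus N\rangle$. It is $\tau_0$-closed by Lemma~\ref{lem:tight}(1) and has finite index in $L$. So $L\setminus T$ is a finite union of translates of $T$, hence $\tau_0$-closed, and it does not contain $0$. Therefore $U_n\cap L\subset T$ for some $n$. If $B\cap U\subset L$, then $B\cap U\cap U_n\subset B\cap T=\emptyset$, although $U\cap U_n\in\mathcal U$. This contradiction proves the Claim.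

\emph{The poset.} Write $G=\bigcup_jF_j$ with finite subspaces $F_0\subset F_1\subset\cdots$. We build a sequence $(b_j)$ in $B$ together with numbers $m_j$ such that all terms after $b_j$ lie in $U_{m_j}$. The tail of an infinite sum after $b_j$ then lies in $\widehat U_{m_j}$, and if $m_j$ is large enough, it cannot correct what has been decided at step $j$. Formally, a condition is a triple $p=(s_p,\mathcal D_p,U_p)$, where $\mathcal D_p\subset\mathcal C$ is finite, $U_p\in\mathcal U$, and
\[
s_p=((b_0,m_0),\dots,(b_{l-1},m_{l-1})),\qquad b_i\in B,\ m_i\in\omega,\qquad b_i\in U_{m_j}\text{ whenever }j<i<l .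
\]
Write $l_p=l$ for the length. Let $q\le p$ if $s_q$ end-extends $s_p$, $\mathcal D_q\supset\mathcal D_p$, $U_q\subset U_p$, and for $l_p\le j<l_q$ we have $b_j\in U_p$ and
\begin{equation}\label{eq:avoid}
\bigl(b_j+\langle b_i:i<j\rangle+\widehat U_{m_j}\bigr)\cap(K_{\mathcal D_p}+F_j)=\emptyset .
\end{equation}
If $r\le q\le p$, then $r\le p$: for $l_p\le j<l_q$ the requirements follow from $q\le p$, and for $l_q\le j<l_r$ from $r\le q$, since $U_q\subset U_p$ and $K_{\mathcal D_p}\subset K_{\mathcal D_q}$. Finitely many conditions $(s,\mathcal D_i,U_i)$ with the same $s$ have the common extension $(s,\bigcup_i\mathcal D_i,\bigcap_iU_i)$, and there are countably many $s$. So the poset is $\sigma$-centered.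

\emph{Dense sets.} The sets $\{p:C\in\mathcal D_p\}$ $(C\in\mathcal C)$ and $\{p:U_p\subset V\}$ $(V\in\mathcal U)$ are dense: enlarge $\mathcal D_p$, or replace $U_p$ by $U_p\cap V$. To see that $\{p:l_p\ge l\}$ is dense for each $l$, it suffices to lengthen a condition $p$ of length $j$ by one. Let $m=\max_{i<j}m_i$ ($m=0$ if $j=0$). By the Claim, applied to $\mathcal D_p$, $F_j+\langle b_i:i<j\rangle$ and $U_p\cap U_m\in\mathcal U$, we can choose
\[
b_j\in B\cap U_p\cap U_m,\qquad b_j\notin\langle\textstyle\bigcup\mathcal D_p\rangle+F_j+\langle b_i:i<j\rangle .
\]
The finite set $b_j+\langle b_i:i<j\rangle\subset G$ is then disjoint from $\langle\bigcup\mathcal D_p\rangle+F_j$, and so from the compact set $K_{\mathcal D_p}+F_j$ by Lemma~\ref{lem:tight}(1). Since the sets $\widehat U_n$ form a base at $0$ in $\widehat G$, \eqref{eq:avoid} holds for some $m_j$. Appending $(b_j,m_j)$ to $s_p$ gives the desired extension; note that $b_j\in U_m\subset U_{m_i}$ for $i<j$.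

\emph{The set $C^*$.} A filter $\Phi$ meeting these fewer than $\mathfrak p$ dense sets yields an infinite sequence $(b_j,m_j)_{j\in\omega}$ with $b_i\in U_{m_j}$ for $i>j$. If $p\in\Phi$ and $j\ge l_p$, then $b_j\in U_p$ and \eqref{eq:avoid} holds, because some $r\in\Phi$ with $r\le p$ has $l_r>j$. In particular $b_j\notin\langle b_i:i<j\rangle$, as $0\in K_{\mathcal D_p}+F_j$. Fix $p_*\in\Phi$ and let $C^*=\{b_j:j\ge l_{p_*}\}\subset B$. These points are distinct, so $C^*$ is infinite. Every $V\in\mathcal U$ contains $U_p$ for some $p\in\Phi$, and $U_p$ contains $b_j$ for $j\ge l_p$. So every $V\in\mathcal U$ absorbs $C^*$. In particular $C^*$ is null.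

\emph{Tightness of $\mathcal C\cup\{C^*\}$.} We may assume $C^*\notin\mathcal C$. Let $\mathcal D\subset\mathcal C$ be finite, and suppose $\varphi_{\mathcal D\cup\{C^*\}}(S)=g\in G$. Write $S=S_0\cup\{(C^*,b_j):j\in J\}$ with $S_0\subset\bigsqcup\mathcal D$ and $J\subset\{j:j\ge l_{p_*}\}$. Suppose that $J$ is infinite, and let
\[
x=\sum_{i\in J}b_i=g+\varphi_{\mathcal D}(S_0).
\]
Choose $p\in\Phi$ with $\mathcal D\subset\mathcal D_p$, and then $j\in J$ with $j\ge l_p$ and $g\in F_j$. On the one hand, $x\in K_{\mathcal D}+F_j\subset K_{\mathcal D_p}+F_j$. On the other hand, all $b_i$ with $i>j$ lie in $U_{m_j}$, so $\sum_{i\in J,\,i>j}b_i\in\widehat U_{m_j}$ and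
\[
x=\sum_{i\in J,\,i<j}b_i+b_j+\sum_{i\in J,\,i>j}b_i\in\langle b_i:i<j\rangle+b_j+\widehat U_{m_j}.
\]
This contradicts \eqref{eq:avoid}. Hence $J$ is finite. Then $\varphi_{\mathcal D}(S_0)=g+\sum_{i\in J}b_i\in G$, and $S_0$ is finite because $\mathcal D$ is tight. So $S$ is finite.
\end{proof}

\section{The construction}\label{sec:construct}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Assume $\mathfrak p=\mathfrak c$ and enumerate all subsets of the countable set $G$ as $\{B_\alpha:\alpha<\mathfrak c\}$. By recursion on $\alpha<\mathfrak c$ we build increasing families $\mathcal C_\alpha$, $\mathcal U_\alpha$ of size at most $|\alpha|+\omega$ such that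
\begin{itemize}
\item $\mathcal C_\alpha$ is a tight family of null sets;
\item $\mathcal U_\alpha$ is a family of subspaces of finite index in $G$, closed under finite intersections and containing all $U_n$;
\item each $U\in\mathcal U_\alpha$ absorbs each $C\in\mathcal C_\alpha$.
\end{itemize}
Start with $\mathcal C_0=\{E_i:i\in\omega\}$ and $\mathcal U_0=\{U_n:n\in\omega\}$, and take unions at limits. Tightness passes to unions of increasing families, because it concerns finite subfamilies; the other requirements clearly pass to unions as well. At stage $\alpha$ the hypothesis $\mathfrak p=\mathfrak c$ ensures $|\mathcal C_\alpha|,|\mathcal U_\alpha|\le|\alpha|+\omega<\mathfrak p$, so that the lemmas apply.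

\emph{Step 1: killing.} Suppose that $A=B_\alpha$ meets infinitely many $E_i$ in infinite sets. Then $A$ satisfies the hypothesis of Lemma~\ref{lem:kill} for $\mathcal C_\alpha$. Indeed, given a finite $\mathcal D\subset\mathcal C_\alpha$ and a finite subspace $F$, choose $i$ with $E_i\notin\mathcal D$ and $A\cap E_i$ infinite. By Lemma~\ref{lem:tight}(3), $E_i\cap(\langle\bigcup\mathcal D\rangle+F)$ is finite. Take $\chi$ from Lemma~\ref{lem:kill} and put $\mathcal U_{\alpha+1}=\mathcal U_\alpha\cup\{U\cap\ker\chi:U\in\mathcal U_\alpha\}$. If $B_\alpha$ is not of this kind, let $\mathcal U_{\alpha+1}=\mathcal U_\alpha$. In both cases $\mathcal U_{\alpha+1}$ is closed under finite intersections, and its members have finite index and absorb every $C\in\mathcal C_\alpha$.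

\emph{Step 2: selection.} If $0\notin B_\alpha$ and $B_\alpha$ meets every member of $\mathcal U_{\alpha+1}$, apply Lemma~\ref{lem:select} to $\mathcal C_\alpha$, $\mathcal U_{\alpha+1}$ and $B_\alpha$. If alternative (a) fails, take $C^*$ from (b) and put $\mathcal C_{\alpha+1}=\mathcal C_\alpha\cup\{C^*\}$; this family is tight, and $C^*$ is absorbed by every member of $\mathcal U_{\alpha+1}$. In all other cases let $\mathcal C_{\alpha+1}=\mathcal C_\alpha$.

Let $\mathcal U=\bigcup_{\alpha<\mathfrak c}\mathcal U_\alpha$ and $\mathcal C=\bigcup_{\alpha<\mathfrak c}\mathcal C_\alpha$, and give $G$ the topology with base $\mathcal U$ at $0$, that is, with the cosets of members of $\mathcal U$ as basic open sets. Since $\mathcal U$ is a family of subgroups of an abelian group closed under finite intersections, this is a group topology, and the members of $\mathcal U$ are open subgroups of finite index. The topology is Hausdorff because $\bigcap_nU_n=\{0\}$. As the families increase, every $U\in\mathcal U$ absorbs every $C\in\mathcal C$. So every $C\in\mathcal C$ converges to $0$; in particular $e_{i,k}\to_k0$ for each $i$.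

\emph{$G$ is Fr\'echet--Urysohn.} By homogeneity it suffices to consider $0\in\overline B$. If $0\in B$, use a constant sequence. Otherwise $B=B_\alpha$ for some $\alpha$, and $B$ meets every member of $\mathcal U\supset\mathcal U_{\alpha+1}$, so Lemma~\ref{lem:select} was applied at stage $\alpha$. If (a) held, the sequence obtained converges to $0$, because each $U\in\mathcal U$ absorbs all $C\in\mathcal C_\alpha$. If (a) failed, then $C^*\subset B$ belongs to $\mathcal C$, and any enumeration of it without repetition converges to $0$.

\emph{Failure of $\alpha_3$.} Suppose that $x_n\to0$ and that $A=\{x_n:n\in\omega\}$ meets infinitely many $E_i$ in infinite sets. Then $A=B_\alpha$ for some $\alpha$. By Step 1 there is $\chi$ with $\chi=1$ at infinitely many points of $A$ and, as $U_0=G\in\mathcal U_\alpha$, with $\ker\chi\in\mathcal U$. So $x_n\notin\ker\chi$ for infinitely many $n$, a contradiction.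

By Proposition~\ref{prop:alpha3}, P has a winning strategy in $G(0,G)$, so $G$ is not a $w$-space.
\end{proof}

\begin{remark}
The group $G$ has character exactly $\mathfrak c$, the least possible for a counterexample under $\mathfrak p=\mathfrak c$. Indeed, $|\mathcal U|\le\mathfrak c$, while every Fr\'echet--Urysohn group that is not a $w$-space has character at least $\mathfrak b$ by Theorem~\ref{thm:zfc}(b), and $\mathfrak b=\mathfrak c$ because $\mathfrak p\le\mathfrak b\le\mathfrak c$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{$\alpha_i$-Properties in Fr\'echet-Urysohn Topological Groups},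
\texttt{http://topology.nipissingu.ca/tp/reprints/v15/tp15013s.pdf}.

\bibitem{Bell}
M.~Bell, Fund. Math. 114 (1981).

\bibitem{HRG}
Hru\v{s}\'ak and Ramos-Garc\'{\i}a, \emph{Malykhin's problem}, Adv. Math. 262 (2014).

\bibitem{Nyikos}
Nyikos, 1981.

\end{thebibliography}

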